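# Roots of Ext that no class of pure-injective modules can define

## 1. Acyclic differential modules

Rings are unital and modules are right modules unless we say otherwise. Fix a ring $T$ and put $R=T[\varepsilon]/(\varepsilon^2)$ with $\varepsilon$ central. An $R$-module is the same thing as a pair $(M,d)$, where $M$ is a $T$-module and $d\in\operatorname{End}_T(M)$ satisfies $d^2=0$; here $d$ is the action of $\varepsilon$. Such a pair is a "complex without grading". Its homology is $H(M)=\ker d/\operatorname{im}d$. Let $\mathrm{Ac}$ be the class of all $R$-modules with $H(M)=0$. Every $T$-module is regarded as an $R$-module with $d=0$.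

**Example.** Let $T=k$ be a field. In $(M,d)$ choose $W$ with $M=\ker d\oplus W$ and $Z$ with $\ker d=\operatorname{im}d\oplus Z$. Since $d$ maps $W$ isomorphically onto $\operatorname{im} d$, we get $M= Z\oplus(W\oplus dW)$ with $Z$ a direct sum of copies of $k$ and $W\oplus dW$ a free $R$-module. So $\mathrm{Ac}$ is the class of free modules.

**Proposition 1.** (a) If two of the three modules in a short exact sequence $0\to K\to L\to N\to0$ of $R$-modules are in $\mathrm{Ac}$, so is the third. (b) $\mathrm{Ac}$ contains the free modules, is closed under direct limits, and contains the syzygies of its members. (c) Let $\kappa\ge|R|$ be an infinite cardinal. If $M\in\mathrm{Ac}$ and $X\subseteq M$, there is a submodule $Y\in\mathrm{Ac}$ of $M$ with $X\subseteq Y$ and $|Y|\le|X|+\kappa$.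

*Proof.* (a) Read $(M,d)$ as the complex $\cdots\to M\xrightarrow{d}M\xrightarrow{d}M\to\cdots$. The long exact homology sequence gives an exact triangle $H(K)\to H(L)\to H(N)\to H(K)$. If two of the terms vanish, so does the third.

(b) $R=T\oplus T\varepsilon$ has $\ker d=T\varepsilon=\operatorname{im}d$, and $H$ commutes with direct sums and with direct limits, because direct limits are exact. A syzygy is the kernel of an epimorphism from a free module, so (a) applies.

(c) Let $Y_0$ be the submodule generated by $X$. Let $Y_{n+1}$ be generated by $Y_n$ together with one $d$-preimage in $M$ of each $z\in Y_n$ with $dz=0$; preimages exist because $M$ is acyclic. Each $Y_n$ has size at most $|X|+\kappa$, hence so does $Y=\bigcup_nY_n$. A cycle of $Y$ lies in some $Y_n$ and has a preimage in $Y_{n+1}$. So $Y\in\mathrm{Ac}$. $\square$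

We shall describe $\mathrm{Ac}$ by vanishing of Ext. The following definitions make sense over every ring.

**Definition (roots of Ext).** For a class $\mathcal C$ of modules, ${}^{\perp_\infty}\mathcal C$ is the class of all $M$ with $\operatorname{Ext}^i_R(M,C)=0$ for all $1\le i<\omega$ and all $C\in\mathcal C$. Its members are the *higher roots of Ext* for $\mathcal C$. For $A,B\in{}^{\perp_\infty}\mathcal C$ write $A\prec_{\mathcal C}B$ if $A$ is a submodule of $B$ and $B/A\in{}^{\perp_\infty}\mathcal C$. Note that the degree $i=0$ is not included; this will matter.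

**Definition (AEC).** A pair $(K,\prec)$ of a class of modules (structures in the language of $R$-modules) and a relation on it is an *abstract elementary class* in the sense of Shelah if the following hold.

1. $K$ and $\prec$ are closed under isomorphism.
2. $\prec$ is a partial order on $K$ that refines the submodule relation.
3. Coherence: if $A\subseteq B$, $A\prec M$ and $B\prec M$, then $A\prec B$.
4. Tarski–Vaught chain axioms: if $(A_\alpha)_{\alpha<\delta}$ is a $\prec$-increasing chain with union $U$, then $U\in K$ and $A_\alpha\prec U$ for all $\alpha$; if moreover $A_\alpha\prec M$ for all $\alpha$, then $U\prec M$.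
5. Downward Löwenheim–Skolem: there is a cardinal $\kappa$, at least as large as the language, such that for all $M\in K$ and $X\subseteq M$ there is $A\prec M$ with $X\subseteq A$ and $|A|\le|X|+\kappa$.

If $({}^{\perp_\infty}\mathcal C,\prec_{\mathcal C})$ is an AEC, we call it an *AEC of the roots of Ext*.

**Definition (purity).** A submodule $A\subseteq B$ is *pure* if $A\otimes_RN\to B\otimes_RN$ is injective for every left module $N$. Equivalently, every homomorphism from a finitely presented module to $B/A$ lifts to $B$. If $B/A$ is flat, then $A\subseteq B$ is pure, since $\operatorname{Tor}_1^R(B/A,N)=0$. A module is *pure-injective* if it is injective with respect to all pure embeddings.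

Write $N^+=\operatorname{Hom}_{\mathbb Z}(N,\mathbb Q/\mathbb Z)$. For a left module $N$ we have $\operatorname{Hom}_R(M,N^+)\cong(M\otimes_RN)^+$ naturally. As $(-)^+$ is exact, this shows that $N^+$ is pure-injective, and, applied to a projective resolution of $M$, it gives
$$\operatorname{Ext}^i_R(M,N^+)\cong\operatorname{Tor}_i^R(M,N)^+\qquad(i\ge0).\tag{1}$$
Since $\mathbb Q/\mathbb Z$ is a cogenerator, the left side vanishes if and only if $\operatorname{Tor}^R_i(M,N)=0$. For example, ${}^{\perp_\infty}\{N^+: N \text{ a left module}\}$ is the class of flat modules.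

**Example.** Over $\mathbb Z$, the group $\mathbb Q/\mathbb Z=\mathbb Z^+$ is pure-injective, but $\mathbb Z$ is not. Indeed, $\operatorname{Hom}(\mathbb Q,\mathbb Q)\to\operatorname{Hom}(\mathbb Q,\mathbb Q/\mathbb Z)\to\operatorname{Ext}^1(\mathbb Q,\mathbb Z)$ is exact and the first group is countable. The second is uncountable: a homomorphism amounts to images $c_n$ of $1/n!$ with $(n+1)c_{n+1}=c_n$, and there are $n+1$ choices for $c_{n+1}$ at each step. So $\operatorname{Ext}^1(\mathbb Q,\mathbb Z)\ne0$, and a nonsplit extension of $\mathbb Q$ by $\mathbb Z$ is pure because $\mathbb Q$ is flat.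

Now the easy special case.

**Proposition 2.** Let $R=T[\varepsilon]/(\varepsilon^2)$ and view $T=R/R\varepsilon$ as a left $R$-module. Then $\mathrm{Ac}={}^{\perp_\infty}\{T^+\}$, with $T^+$ pure-injective, and $(\mathrm{Ac},\prec_{\{T^+\}})$ is an AEC.

*Proof.* The left module $T$ has the free resolution $\cdots\xrightarrow{\varepsilon}R\xrightarrow{\varepsilon}R\to T\to0$. Tensoring with $(M,d)$ gives the complex $\cdots\xrightarrow{d}M\xrightarrow{d}M$, so $\operatorname{Tor}_i^R(M,T)=H(M)$ for $i\ge1$. By (1), $M\in{}^{\perp_\infty}\{T^+\}$ if and only if $H(M)=0$.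

For $A\subseteq B$ both in $\mathrm{Ac}$, the quotient $B/A$ is automatically in $\mathrm{Ac}$ by Proposition 1(a). So $\prec$ is just the submodule relation on $\mathrm{Ac}$. Axioms 1–3 are then clear, axiom 4 says that unions of chains of acyclic modules are acyclic, and axiom 5 is Proposition 1(c). $\square$

Over $k[\varepsilon]/(\varepsilon^2)$, $k$ a field, we can list everything. A class ${}^{\perp_\infty}\mathcal C$ contains $R$ and is closed under direct sums and summands. By the decomposition above, if it contains a module that is not free, it contains $k$, hence all modules. So only two classes occur: all modules $={}^{\perp_\infty}\{0\}$, and the free modules $={}^{\perp_\infty}\{k\}$ (note that $0\to k\to R\to k\to0$ does not split). The module $k$ is pure-injective, since $\operatorname{Hom}_R(-,k)\cong\operatorname{Hom}_k(-\otimes_Rk,k)$ is exact on pure exact sequences.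

In all these cases the class is cut out by pure-injectives. What changes in general? The general question, which comes from a preprint on roots of Ext, their abstract elementary classes, deconstruction, and applications (http://www.karlin.mff.cuni.cz/katedry/ka/preprint/alg08_15.pdf), is this:

*Does each AEC of the roots of Ext have the form $({}^{\perp_\infty}\mathcal C,\prec_{\mathcal C})$ for a class $\mathcal C$ of pure-injective modules?*

We shall prove that the answer is no, by enlarging $\mathrm{Ac}$ by a single well-chosen module.

## 2. Pure-injectivity forces closure under pure submodules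

To refute the statement we need a property of ${}^{\perp_\infty}\mathcal D$ that holds for all classes $\mathcal D$ of pure-injectives and may fail otherwise.

**Lemma 1.** Let $0\to A\to B\to D\to0$ be pure exact over a ring $R$, let $C$ be pure-injective and $i\ge1$. Then
$$0\to\operatorname{Ext}^i_R(D,C)\to\operatorname{Ext}^i_R(B,C)\to\operatorname{Ext}^i_R(A,C)\to0\tag{2}$$
is exact. In particular, if $\operatorname{Ext}^i_R(B,C)=0$, then $\operatorname{Ext}^i_R(A,C)=0=\operatorname{Ext}^i_R(D,C)$.

*Proof.* **Step 1: Tor is exact on the sequence.** Write $D=\varinjlim D_j$ with $D_j$ finitely presented, and pull the sequence back along $D_j\to D$ to get $0\to A\to B_j\to D_j\to0$. By purity $D_j\to D$ lifts to $B$, so the pulled-back sequence splits. Pullbacks commute with direct limits, so the original sequence is the direct limit of these split ones. For a left module $N$, the functor $\operatorname{Tor}_i(-,N)$ turns each of them into a short exact sequence and commutes with direct limits. Hence $0\to\operatorname{Tor}_i(A,N)\to\operatorname{Tor}_i(B,N)\to\operatorname{Tor}_i(D,N)\to0$ is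 exact.

**Step 2: the case $C^{++}$.** Take $N=C^+$, dualize, and use (1). This is (2) with $C^{++}$ in place of $C$.

**Step 3: from $C^{++}$ to $C$.** The canonical map $C\to C^{++}$ is a pure embedding. Injectivity of $C\otimes N\to C^{++}\otimes N$ is equivalent to surjectivity of the dual map $\operatorname{Hom}(N,C^{+++})\to\operatorname{Hom}(N,C^+)$, and the map $C^{+++}\to C^+$ inducing it is split by the canonical $C^+\to C^{+++}$. (With $N=R$ this includes injectivity of $C\to C^{++}$.) Since $C$ is pure-injective, $C\to C^{++}$ splits. So the complex (2) for $C$ is a direct summand of the exact complex (2) for $C^{++}$, and a direct summand of an exact complex is exact. $\square$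

Consequently, if $\mathcal D$ consists of pure-injectives, then ${}^{\perp_\infty}\mathcal D$ is closed under pure submodules and under quotients by pure submodules. So it suffices to find an AEC of the roots of Ext that is not closed under pure submodules.

## 3. The double dual changes the class, and the chain axiom is the strong one

**Replacing $C$ by $C^{++}$.** To prove the answer "yes", one would try to replace each $C\in\mathcal C$ by $C^{++}$, as Lemma 1 suggests. The exact point of failure is that $\operatorname{Ext}^i(M,C)\to\operatorname{Ext}^i(M,C^{++})$ need not be injective once $C\to C^{++}$ does not split. Over $\mathbb Z$ with $C=\mathbb Z$: we saw $\operatorname{Ext}^1(\mathbb Q,\mathbb Z)\neq0$, whereas $\operatorname{Ext}^1(\mathbb Q,\mathbb Z^{++})\cong\operatorname{Tor}_1(\mathbb Q,\mathbb Z^+)^+=0$. So the replacement changes ${}^{\perp_\infty}$. This alone answers nothing, since we have not claimed that ${}^{\perp_\infty}\{\mathbb Z\}$ is an AEC.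

**What an AEC demands.** Let $\mathcal C$ be the class of all abelian groups, so ${}^{\perp_\infty}\mathcal C$ is the class of free groups. Let $F=\bigoplus_{n\ge0}\mathbb Zx_n$, $r_n=x_n-(n+1)x_{n+1}$ and $A_n=\langle r_0,\dots,r_{n-1}\rangle$. Then $r_0,\dots,r_{n-1},x_n,x_{n+1},\dots$ is a basis of $F$, so $F/A_n$ is free and $A_n\prec A_{n+1}\prec F$ for all $n$. For $U=\bigcup A_n$, however, $F/U\cong\mathbb Q$ via $x_n\mapsto1/n!$, so $U\not\prec F$. The second half of axiom 4 fails. It asks that $M/U=\varinjlim M/A_\alpha$ stay in the class, which is a closure under certain direct limits, and Ext does not respect direct limits in its first variable.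

So a counterexample must satisfy two demands that pull apart: enough closure under direct limits for the chain axiom, and failure of closure under pure submodules. In Section 1 the first demand was met because $\mathrm{Ac}$ satisfies "two out of three". The plan is to keep that mechanism while adding modules to $\mathrm{Ac}$.

## 4. Enlarging $\mathrm{Ac}$ by an arbitrary set of modules

Throughout, $R=T[\varepsilon]/(\varepsilon^2)$. For a class $\mathcal X$ let $\mathcal X^\perp=\{C:\operatorname{Ext}^1_R(X,C)=0\ \forall X\in\mathcal X\}$ and ${}^\perp\mathcal X=\{M:\operatorname{Ext}^1_R(M,X)=0\ \forall X\in\mathcal X\}$.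

**Theorem 1.** Let $T$ be any ring and $\mathcal S$ any set of $R$-modules. Let $\mathcal C$ be the class of all $C$ with $\operatorname{Ext}^i_R(E,C)=0=\operatorname{Ext}^i_R(S,C)$ for all $i\ge1$, $E\in\mathrm{Ac}$, $S\in\mathcal S$, and let $\mathcal A={}^{\perp_\infty}\mathcal C$. Then $(\mathcal A,\prec_{\mathcal C})$ is an AEC. Moreover $\mathcal A$ contains $\mathrm{Ac}\cup\mathcal S$, is closed under direct summands, extensions, kernels of epimorphisms, cokernels of monomorphisms and direct limits, and $\mathcal A={}^{\perp}(\mathcal A^{\perp})$.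

We use three facts from Göbel–Trlifaj, *Approximations and Endomorphism Algebras of Modules*, 2nd ed., de Gruyter 2012, Chapters 6–7. A module $M$ is *$\mathcal S'$-filtered* if it is the union of a continuous well-ordered chain of submodules starting at $0$ whose consecutive factors are isomorphic to members of $\mathcal S'$. For example, $\mathbb Z/4$ is $\{\mathbb Z/2\}$-filtered, and every free module is $\{R\}$-filtered.

* **Eklof's Lemma.** If $M$ is the union of a continuous chain of submodules starting at $0$ whose consecutive factors $F$ satisfy $\operatorname{Ext}^1(F,C)=0$, then $\operatorname{Ext}^1(M,C)=0$. Replacing $C$ by its cosyzygies gives the same statement for $\operatorname{Ext}^i$, $i\ge1$.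
* **Eklof–Trlifaj.** If $\mathcal S'$ is a set of modules containing a copy of $R$, then ${}^\perp(\mathcal S'^\perp)$ is the class of direct summands of $\mathcal S'$-filtered modules.
* **Hill Lemma.** Let $\mu$ be a regular infinite cardinal, $\mathcal S'$ a set of $<\mu$-presented modules, and $N$ an $\mathcal S'$-filtered module. There is a family $\mathcal F$ of submodules of $N$ with $0,N\in\mathcal F$, closed under arbitrary sums, such that $P/P'$ is $\mathcal S'$-filtered whenever $P'\subseteq P$ are in $\mathcal F$, and every subset of $N$ of size $<\mu$ lies in a $<\mu$-presented member of $\mathcal F$.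

*Proof of Theorem 1.*

**Step 1: cones make Ext periodic.** The purpose is to compare Ext in different degrees. For $W=(W,d)$ let $W^-=(W,-d)$, and let $c(W)=W\oplus W$ with
$$d_{c(W)}(w,w')=(dw+w',\,-dw').$$
Its square sends $(w,w')$ to $(d(dw+w')-dw',\,d\,dw')=(0,0)$, so $c(W)$ is an $R$-module. If $(w,w')$ is a cycle, then $w'=-dw$, and $(w,-dw)=d_{c(W)}(0,w)$; so $c(W)\in\mathrm{Ac}$. The map $w\mapsto(w,0)$ is $R$-linear, and its cokernel is $W$ with differential $-d$:
$$0\to W\to c(W)\to W^-\to0.\tag{3}$$
Let $C\in\mathcal C$ and $i\ge1$. Since $\operatorname{Ext}^i(c(W),C)=0=\operatorname{Ext}^{i+1}(c(W),C)$, the long exact sequence of (3) gives $\operatorname{Ext}^i(W,C)\cong\operatorname{Ext}^{i+1}(W^-,C)$. Apply this to $W$ and then to $W^-$, and note $(W^-)^-=W$: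
$$\operatorname{Ext}^i_R(W,C)\cong\operatorname{Ext}^{i+2}_R(W,C)\qquad(i\ge1,\ C\in\mathcal C).\tag{4}$$

**Step 2: elementary closure properties.** By definition $\mathrm{Ac}\cup\mathcal S\subseteq\mathcal A$. Closure under summands is clear. Let $0\to X\to Y\to W\to0$ be exact and $C\in\mathcal C$. If $X,W\in\mathcal A$, then $\operatorname{Ext}^i(Y,C)$ lies between two zero groups, so $Y\in\mathcal A$. If $Y,W\in\mathcal A$, then $\operatorname{Ext}^i(X,C)$ lies between $\operatorname{Ext}^i(Y,C)=0$ and $\operatorname{Ext}^{i+1}(W,C)=0$, so $X\in\mathcal A$. These two hold for every class of the form ${}^{\perp_\infty}\mathcal C$. The remaining case uses the periodicity: if $X,Y\in\mathcal A$, then $\operatorname{Ext}^i(W,C)$ lies between $\operatorname{Ext}^{i-1}(X,C)$ and $\operatorname{Ext}^i(Y,C)$, so it vanishes for $i\ge2$; and $\operatorname{Ext}^1(W,C)\cong\operatorname{Ext}^3(W,C)=0$ by (4). So $W\in\mathcal A$, that is, $\mathcal A$ is closed under cokernels of monomorphisms. Finally, by Eklof's Lemma, $\mathcal A$ is closed under unions of continuous chains starting at $0$ with consecutive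 factors in $\mathcal A$.

**Step 3: reduction of direct limits to continuous well-ordered systems.** We use that every infinite directed set $I$ is the union of a continuous chain of directed subsets of cardinality $<|I|$ (Iwamura; see Adámek–Rosický, *Locally Presentable and Accessible Categories*, §1.A). Here is the argument. Let $\lambda=|I|$ and $I=\{i_\alpha:\alpha<\lambda\}$. If $\lambda=\omega$, put $j_0=i_0$, choose $j_{n+1}\ge j_n,i_{n+1}$, and let $I_n=\{i_0,\dots,i_n,j_0,\dots,j_n\}$; it has the largest element $j_n$. If $\lambda$ is uncountable, choose $u:I\times I\to I$ with $u(i,j)\ge i,j$. For $1\le\alpha<\lambda$ let $I_\alpha$ be the least $u$-closed subset containing $\{i_\beta:\beta<\alpha\}$. Then $I_\alpha$ is directed, $|I_\alpha|\le|\alpha|+\aleph_0<\lambda$, and for limit $\alpha$ we have $I_\alpha=\bigcup_{\beta<\alpha}I_\beta$, because a union of a chain of $u$-closed sets is $u$-closed.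

Now argue by induction on $|I|$ that a direct limit over $I$ of modules from $\mathcal A$ is in $\mathcal A$. If $I$ is finite, it has a largest element, and the limit is the module there. If $I$ is infinite, the limits over the $I_\alpha$ are in $\mathcal A$ by induction, they form a continuous well-ordered direct system, and its limit is the limit over $I$. So it suffices to treat a system $(M_\alpha,f_{\beta\alpha})_{\alpha<\lambda}$ with $\lambda$ a limit ordinal, all $M_\alpha\in\mathcal A$, and $M_\alpha=\varinjlim_{\beta<\alpha}M_\beta$ at limits $\alpha$.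

**Step 4: replacing the system by a chain of inclusions.** Eklof's Lemma wants monomorphisms; the $f_{\beta\alpha}$ need not be injective. Cones repair this at the cost of acyclic modules, which are harmless. Construct recursively a continuous chain of inclusions $(M'_\alpha)_{\alpha<\lambda}$ and compatible epimorphisms $p_\alpha:M'_\alpha\to M_\alpha$ with acyclic kernels.

* $M'_0=M_0$ and $p_0=\mathrm{id}$.
* $M'_{\alpha+1}=M_{\alpha+1}\oplus c(M'_\alpha)$, with $p_{\alpha+1}$ the projection to $M_{\alpha+1}$. Embed $M'_\alpha$ by $m\mapsto\bigl(f_{\alpha+1,\alpha}p_\alpha m,\,(m,0)\bigr)$. This is $R$-linear and injective, $p_{\alpha+1}$ restricts to $f_{\alpha+1,\alpha}p_\alpha$ on $M'_\alpha$, and $\ker p_{\alpha+1}=c(M'_\alpha)\in\mathrm{Ac}$.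
* At a limit $\alpha$, $M'_\alpha=\bigcup_{\beta<\alpha}M'_\beta$ and $p_\alpha=\varinjlim_{\beta<\alpha}p_\beta$. By continuity of the system $p_\alpha$ maps onto $M_\alpha$, and its kernel $\varinjlim\ker p_\beta$ is acyclic by Proposition 1(b).

Each $M'_\alpha$ is an extension of $M_\alpha\in\mathcal A$ by an acyclic module, so $M'_\alpha\in\mathcal A$. By closure under cokernels of monomorphisms, $M'_{\alpha+1}/M'_\alpha\in\mathcal A$. Put $0$ in front of the chain, with first factor $M'_0=M_0$. By Step 2, $M'=\bigcup_{\alpha<\lambda}M'_\alpha\in\mathcal A$. The map $\varinjlim p_\alpha:M'\to\varinjlim M_\alpha$ is onto with acyclic kernel. So $\varinjlim M_\alpha$ is the cokernel of a monomorphism between members of $\mathcal A$, and it lies in $\mathcal A$. Hence $\mathcal A$ is closed under direct limits.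

**Step 5: $\mathcal A$ is generated by a set.** This is needed for Löwenheim–Skolem. Let $\kappa$ be an infinite cardinal with $\kappa\ge|R|$ and $\kappa\ge|S|$ for all $S\in\mathcal S$.

*Every $X\in\mathrm{Ac}$ is filtered by acyclic modules of size $\le\kappa$.* Build a chain $(X_\alpha)$ of acyclic submodules with $X_0=0$. If $X_\alpha\ne X$, then $X/X_\alpha$ is acyclic by Proposition 1(a); choose a nonzero element of it, and by Proposition 1(c) an acyclic submodule $X_{\alpha+1}/X_\alpha$ of size $\le\kappa$ containing it. Then $X_{\alpha+1}$ is acyclic as an extension. At limits take unions, which are acyclic. The process ends at $X$.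

Let $\mathcal S'$ consist of representatives of all acyclic modules of size $\le\kappa$, together with syzygies $\Omega^iS$ $(S\in\mathcal S,\ i\ge0)$ formed with free modules of rank $\le\kappa$, hence of size $\le\kappa$. Since $R\in\mathrm{Ac}$, a copy of $R$ is in $\mathcal S'$.

*$\mathcal C=\mathcal S'^\perp$.* If $C\in\mathcal C$, then $\operatorname{Ext}^1(\Omega^iS,C)\cong\operatorname{Ext}^{i+1}(S,C)=0$, so $C\in\mathcal S'^\perp$. Conversely, let $C\in\mathcal S'^\perp$. Then $\operatorname{Ext}^i(S,C)\cong\operatorname{Ext}^1(\Omega^{i-1}S,C)=0$ for $i\ge1$. For $E\in\mathrm{Ac}$, Eklof's Lemma and the filtration above give $\operatorname{Ext}^1(E,C)=0$. As syzygies of $E$ are acyclic, $\operatorname{Ext}^i(E,C)\cong\operatorname{Ext}^1(\Omega^{i-1}E,C)=0$ too. So $C\in\mathcal C$.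

*Conclusion of the step.* We have $\mathcal S'\subseteq\mathcal A$, because $\operatorname{Ext}^j(\Omega^iS,C)\cong\operatorname{Ext}^{i+j}(S,C)=0$ for $j\ge1$, $C\in\mathcal C$. By Step 2 every $\mathcal S'$-filtered module, and every summand of one, is in $\mathcal A$. By Eklof–Trlifaj these summands form ${}^\perp(\mathcal S'^\perp)={}^\perp\mathcal C$. So ${}^\perp\mathcal C\subseteq\mathcal A={}^{\perp_\infty}\mathcal C\subseteq{}^\perp\mathcal C$, that is,
$$\mathcal A={}^\perp\mathcal C=\{\text{direct summands of }\mathcal S'\text{-filtered modules}\}.\tag{5}$$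
Moreover $\mathcal C\subseteq\mathcal A^\perp\subseteq\mathcal S'^\perp=\mathcal C$, so $\mathcal A^\perp=\mathcal C$ and $\mathcal A={}^\perp(\mathcal A^\perp)$.

**Step 6: the AEC axioms.** Write $\prec$ for $\prec_{\mathcal C}$.

*Axioms 1 and 2.* Closure under isomorphism is clear, and $\prec$ refines $\subseteq$. It is reflexive since $0\in\mathcal A$, and antisymmetric. If $A\prec B\prec M$, then $M/A$ is an extension of $M/B$ by $B/A$, so $A\prec M$.

*Axiom 3.* If $A\subseteq B$, $A\prec M$, $B\prec M$, then $B/A$ is the kernel of the epimorphism $M/A\to M/B$ between members of $\mathcal A$. So $A\prec B$.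

*Axiom 4.* Let $(A_\alpha)_{\alpha<\delta}$ be a $\prec$-increasing chain with union $U$; continuity is not needed. Then $U=\varinjlim A_\alpha\in\mathcal A$ and $U/A_\alpha=\varinjlim_{\beta\ge\alpha}A_\beta/A_\alpha\in\mathcal A$, so $A_\alpha\prec U$. If $A_\alpha\prec M$ for all $\alpha$, then $M/U=\varinjlim M/A_\alpha\in\mathcal A$, so $U\prec M$. This is exactly what failed for free abelian groups.

*Axiom 5, with the cardinal $\kappa$.* Let $M\in\mathcal A$, $X\subseteq M$ and $\lambda=|X|+\kappa$. By (5) there is an $\mathcal S'$-filtered module $N=M\oplus M'$. Let $\pi,\pi'$ be the projections to $M$ and $M'$, viewed as endomorphisms of $N$. As $|R|\le\kappa$, a module of size $\le\kappa$ is $<\kappa^+$-presented, and a $<\kappa^+$-presented module has size $\le\kappa$. Take $\mathcal F$ from the Hill Lemma for $\mu=\kappa^+$. Each element of $N$ lies in a member of $\mathcal F$ of size $\le\kappa$. Summing, every subset of $N$ of size $\le\lambda$ lies in a member of $\mathcal F$ of size $\le\lambda$. Choose in $\mathcal F$, of size $\le\lambda$, first $H_0\supseteq X$ and then $H_{n+1}\supseteq H_n\cup\pi(H_n)\cup\pi'(H_n)$,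 and let $H=\bigcup_nH_n$. This is the sum of the $H_n$, so $H\in\mathcal F$. As $\pi(H),\pi'(H)\subseteq H$, we have $H=(H\cap M)\oplus(H\cap M')$, hence $N/H\cong M/(H\cap M)\oplus M'/(H\cap M')$. Both $H=H/0$ and $N/H$ are $\mathcal S'$-filtered, so they are in $\mathcal A$, and so are their summands $H\cap M$ and $M/(H\cap M)$. Thus $X\subseteq H\cap M\prec M$ and $|H\cap M|\le\lambda$. $\square$

## 5. Moving Hom into positive degrees

Theorem 1 lets us put any module $B$ into $\mathcal A$. To keep a pure submodule $A$ of $B$ out of $\mathcal A$, we must exhibit one module $C\in\mathcal C$ with $\operatorname{Ext}^i_R(A,C)\ne0$ for some $i\ge1$.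

Suppose $A\subseteq B$ are $T$-modules, and $A$ is invisible from $B$: $\operatorname{Ext}^i_T(B,A)=0$ for all $i\ge0$. Since $\operatorname{Hom}_T(A,A)\neq0$ for $A\ne0$, the module $A$ separates $A$ from $B$. Over $T$ itself this can be useless: if $A$ is projective, then $A\in{}^{\perp_\infty}\{A\}$, because the separation happens only in degree $0$ and roots of Ext start in degree $1$.

Over $R$ the situation improves. Take $M$ and $A$ with $d=0$ and a $T$-linear $\varphi:M\to A$. Let $E_\varphi=A\oplus M$ with $d(a,m)=(\varphi m,0)$. This is an extension of $M$ by $A$ over $R$. A $T$-linear section $m\mapsto(gm,m)$ is $R$-linear if and only if $(\varphi m,0)=0$ for all $m$. So $E_\varphi$ splits only if $\varphi=0$: homomorphisms have become classes in $\operatorname{Ext}^1_R$.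

One is tempted to take $C=A$ with $d=0$. This stops at the condition $\operatorname{Ext}^i_R(\mathrm{Ac},C)=0$. For a $T$-module $M$, the $R$-module $M\otimes_TR=M\oplus M\varepsilon$ is acyclic, and $\operatorname{Ext}^1_R(M\otimes_TR,A)\cong\operatorname{Ext}^1_T(M,A)$ (tensor a projective resolution of $M$ with the free left $T$-module $R$). This is nonzero for suitable $M$ unless $A$ is injective. The remedy is to replace $A$ by an injective resolution, folded into a single differential module.

**Theorem 2.** Suppose $A\subseteq B$ is a pure embedding of $T$-modules, $A\neq0$, and $\operatorname{Ext}^i_T(B,A)=0$ for all $i\ge 0$. Let $\mathcal S=\{B\}$ in Theorem 1. Then $B\in\mathcal A$, $A\notin\mathcal A$ and $B/A\notin\mathcal A$. So $(\mathcal A,\prec_{\mathcal C})$ is an AEC of the roots of Ext that is not of the form $({}^{\perp_\infty}\mathcal D,\prec_{\mathcal D})$ with $\mathcal D$ a class of pure-injectives.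

*Proof.* Let $0\to A\to I^0\xrightarrow{d}I^1\xrightarrow{d}\cdots$ be an injective resolution of $A$ over $T$, and let
$$C=\prod_{j\ge0}I^j,\qquad d(x_0,x_1,x_2,\dots)=(0,dx_0,dx_1,\dots).$$
Then $d^2=0$, so $C$ is an $R$-module, and $C$ is injective as a $T$-module.

**Step 1: $\operatorname{Ext}^i_R(X,C)=0$ for all $X\in\mathrm{Ac}$ and $i\ge1$.** Syzygies of acyclic modules are acyclic, so by dimension shifting $i=1$ is enough. Let $0\to C\to E\to X\to0$ be an extension of $R$-modules. It splits over $T$, because $C_T$ is injective. So we may take $E=C\oplus X$ as a $T$-module, with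
$$d_E(c,x)=(dc+hx,\,d_Xx)$$
for a $T$-linear $h=(h_j)_j$, $h_j:X\to I^j$. The first component of $d_E^2(c,x)$ is $d(dc+hx)+hd_Xx=dhx+hd_Xx$. So $d_E^2=0$ means, with $h_{-1}=0$,
$$dh_{j-1}+h_jd_X=0\qquad(j\ge0).\tag{6}$$
For a $T$-linear $g=(g_j)_j:X\to C$, the map $x\mapsto(gx,x)$ is $R$-linear if and only if $(dgx+hx,d_Xx)=(gd_Xx,d_Xx)$ for all $x$. With $g_{-1}=0$ this reads
$$g_jd_X=u_j,\quad\text{where } u_j:=h_j+dg_{j-1}\qquad(j\ge0).\tag{7}$$
We construct the $g_j$ inductively; the induction starts because the resolution is bounded on the left. Suppose $g_l$ satisfies (7) for all $l<j$. If $j=0$, then $u_0d_X=h_0d_X=0$ by (6). If $j\ge1$, then, with $g_{-2}=0$, (6) and (7) for $j-1$ give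
$$u_jd_X=h_jd_X+d\,g_{j-1}d_X=-dh_{j-1}+d(h_{j-1}+dg_{j-2})=0.$$
So $u_j$ vanishes on $\operatorname{im}d_X=\ker d_X$; this is where acyclicity of $X$ enters. Hence $u_j$ factors through $d_X:X\to\operatorname{im}d_X$, say $u_j=\bar u_jd_X$ with $\bar u_j:\operatorname{im}d_X\to I^j$. Since $I^j$ is injective, $\bar u_j$ extends to $g_j:X\to I^j$, and $g_jd_X=\bar u_jd_X=u_j$. So the extension splits.

**Step 2: for every $T$-module $M$ (with $d=0$) and $i\ge1$,**
$$\operatorname{Ext}^i_R(M,C)\cong\prod_{j\ge0}\operatorname{Ext}^j_T(M,A).\tag{8}$$
On $M\otimes_TR=M\oplus M\varepsilon$ multiplication by $\varepsilon$ has kernel and image $M\varepsilon$, and the quotient by $M\varepsilon$ is $M$ with $d=0$. So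
$$\cdots\xrightarrow{\varepsilon}M\otimes_TR\xrightarrow{\varepsilon}M\otimes_TR\to M\to0$$
is exact. Moreover $\operatorname{Ext}^j_R(M\otimes_TR,C)\cong\operatorname{Ext}^j_T(M,C)=0$ for $j\ge1$, since ${}_TR$ is free and $C_T$ is injective. So this resolution computes $\operatorname{Ext}_R(M,C)$. A homomorphism $\phi\in\operatorname{Hom}_R(M\otimes_TR,C)$ corresponds to $\phi_0\in\operatorname{Hom}_T(M,C)$, $\phi_0(m)=\phi(m\otimes1)$, and $\phi\circ\varepsilon$ corresponds to $m\mapsto\phi(m\otimes\varepsilon)=d\phi_0(m)$. Hence $\operatorname{Ext}^i_R(M,C)$ is the $i$-th cohomology of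
$$\operatorname{Hom}_T(M,C)\xrightarrow{d\circ}\operatorname{Hom}_T(M,C)\xrightarrow{d\circ}\cdots.$$
For $i\ge1$ this is $\ker(d\circ)/\operatorname{im}(d\circ)$ on $\prod_j\operatorname{Hom}_T(M,I^j)$. A family $(\phi_j)$ is in the kernel if and only if $d\phi_j=0$ for all $j$; it is in the image if and only if $\phi_0=0$ and $\phi_j=d\psi_{j-1}$ for some $\psi_{j-1}\in\operatorname{Hom}_T(M,I^{j-1})$, for all $j\ge1$. The quotient is the product of the cohomology groups of $\operatorname{Hom}_T(M,I^\bullet)$, which is (8).

**Step 3: $A$ and $B/A$ are not in $\mathcal A$.** By (8) with $M=B$ and the hypothesis, which is needed for all $j\ge0$ including $j=0$, we have $\operatorname{Ext}^i_R(B,C)=0$ for $i\ge1$. With Step 1, $C\in\mathcal C$. By (8) with $M=A$, $\operatorname{Ext}^1_R(A,C)$ has the factor $\operatorname{Hom}_T(A,A)\ne0$. So $A\notin\mathcal A$, whereas $B\in\mathcal S\subseteq\mathcal A$. If $B/A$ were in $\mathcal A$, then $A$, the kernel of $B\to B/A$, would be in $\mathcal A$; so $B/A\notin\mathcal A$.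

**Step 4: $A\subseteq B$ is pure over $R$, and the contradiction.** For a left $R$-module $N$ we have, naturally, $A\otimes_RN\cong A\otimes_T(N/\varepsilon N)$, because $\varepsilon$ acts on $A$ as $0$; likewise for $B$. So purity over $T$ gives purity over $R$. If $(\mathcal A,\prec_{\mathcal C})=({}^{\perp_\infty}\mathcal D,\prec_{\mathcal D})$ with $\mathcal D$ consisting of pure-injectives, then $B\in{}^{\perp_\infty}\mathcal D$ would give $A\in{}^{\perp_\infty}\mathcal D=\mathcal A$ by Lemma 1, a contradiction. By Theorem 1, $(\mathcal A,\prec_{\mathcal C})$ is an AEC. $\square$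

## 6. A pure submodule that receives nothing

It remains to find $T$ and $A\subseteq B$. Put $D=B/A$. Suppose $A$ is projective and $\operatorname{Hom}_T(D,A)=0$. The sequence
$$0\to\operatorname{Hom}(B,A)\to\operatorname{Hom}(A,A)\xrightarrow{\ \partial\ }\operatorname{Ext}^1(D,A)\to\operatorname{Ext}^1(B,A)\to0\tag{9}$$
shows that we need $\partial$ to be an isomorphism: $\operatorname{Ext}^1(D,A)$ must be exactly as large as $\operatorname{End}(A)$, and the sequence of $B$ must account for all of it.

**The group $A=\mathbb Z$ over $T=\mathbb Z$ cannot work.** Suppose $\mathbb Z$ is pure in $B$ with $\operatorname{Hom}(B,\mathbb Z)=\operatorname{Ext}^1(B,\mathbb Z)=0$. Let $tB$ be the torsion part of $B$. Then $\operatorname{Ext}^1(B,\mathbb Z)$ maps onto $\operatorname{Ext}^1(tB,\mathbb Z)\cong\operatorname{Hom}(tB,\mathbb Q/\mathbb Z)$, so $tB=0$. By purity $D=B/\mathbb Z$ is torsion-free: if $nb\in\mathbb Z$ with $n\ne0$, then $nb=na$ with $a\in\mathbb Z$, so $b=a$. Multiplication by $n\neq0$ on $D$ is injective, hence it is surjective on $\operatorname{Ext}^1(D,\mathbb Z)$, because $\operatorname{Ext}^2=0$.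 So $\operatorname{Ext}^1(D,\mathbb Z)$ is divisible. But (9) would make it isomorphic to $\mathbb Z$.

So we look for an $A$ with $\operatorname{End}(A)$ a field $k$, and a flat $D$ for which $\operatorname{Ext}^1(D,A)$ is one-dimensional. If $D$ is the union of a countable chain of projectives $e_nT$, then $\operatorname{Ext}(D,N)$ is read off from the tower of spaces $Ne_n$. So we first find a suitable tower of vector spaces and then a ring that realizes it.

**Theorem 3.** For every field $k$ there are a $k$-algebra $T$ and $T$-modules $A\subseteq B$ as in Theorem 2, with $A$ cyclic projective and $B/A$ flat.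

*Proof.*

**Step 1: the tower.** Let $V=k^\omega$ and $V_n=\{v\in V:v(i)=0\ \forall i<n\}$, so $V=V_0\supseteq V_1\supseteq\cdots$ and $\bigcap_nV_n=0$. Let $f:V\to k$ be a nonzero linear functional vanishing on $k^{(\omega)}$, the sequences of finite support, and let $X_n=V_n\cap\ker f$. Since $V=V_n+k^{(\omega)}$, the restriction $f|_{V_n}$ is onto $k$ for each $n$. Consider
$$\Delta:\prod_nX_n\to\prod_nX_n,\qquad(y_n)_n\mapsto(y_n-y_{n+1})_n.$$
We claim that $\ker\Delta=0$ and $\operatorname{coker}\Delta\cong k$. An element of the kernel is a constant sequence with value in $\bigcap X_n=0$. For the cokernel let $w_n\in X_n$. In $\prod V_n$ the equations $v_n-v_{n+1}=w_n$ have the solution $v_n=\sum_{j\ge n}w_j$; at each coordinate $i$ the sum is finite since $w_j(i)=0$ for $j>i$, and $v_n\in V_n$. The solution is unique because $\bigcap V_n=0$. Since $f(w_n)=0$, all values $f(v_n)$ are equal. So $(w_n)\in\operatorname{im}\Delta$ if and only if all $v_n$ lie in $\ker f$, if and only if $f(v_0)=0$. Thus $(w_n)\mapsto f\bigl(\sum_{j\ge0}w_j\bigr)$ is a linear map $\prod X_n\to k$ with kernel $\operatorname{im}\Delta$.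 It is onto: for $v\in V$ let $w_j$ have $v(j)$ in place $j$ and $0$ elsewhere; then $w_j\in X_j$, because $f$ vanishes on $k^{(\omega)}$, and $\sum_jw_j=v$.

**Step 2: an algebra whose modules contain towers.** Let $S$ be the $k$-algebra with basis $1$ and $e_{mn}$ $(m\ge n\ge0)$, where $e_{mn}e_{n'l}=\delta_{nn'}e_{ml}$: finitary lower triangular matrices plus scalars. Put $e_n=e_{nn}$. Let $V_\bullet=\bigoplus_nV_n$, and write $v[m]$ for $v\in V_m$ placed in the $m$-th summand. Define
$$v[m]\,e_{mn}=v[n],\qquad v[i]\,e_{mn}=0\quad(i\ne m),$$
which makes sense as $V_m\subseteq V_n$ for $m\ge n$. This is a right $S$-module: $(v[m]e_{mn})e_{nl}=v[l]=v[m]e_{ml}$, and $(v[m]e_{mn})e_{n'l}=0$ for $n'\ne n$. Since $X_m\subseteq X_n$ for $m\ge n$, $X_\bullet=\bigoplus_nX_n$ is a submodule. Let $D$ be the $S$-module with $k$-basis $(\delta_n)_{n<\omega}$ and $\delta_me_{mn}=\delta_n$, $\delta_ie_{mn}=0$ for $i\ne m$. The map $v[n]\mapsto f(v)\delta_n$ is $S$-linear, since $v[m]e_{mn}=v[n]\mapsto f(v)\delta_n=f(v)\delta_me_{mn}$. It is onto with kernel $X_\bullet$. So $V_\bullet/X_\bullet\cong D$.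

**Step 3: making the submodule cyclic projective.** The tower $(X_n)$ must come from a projective module with endomorphism ring $k$. So we adjoin one more idempotent:
$$T=\begin{pmatrix}k&X_\bullet\\0&S\end{pmatrix},\qquad A=e_*T=k\oplus X_\bullet,\qquad B=k\oplus V_\bullet,\qquad(c,v)\begin{pmatrix}a&x\\0&s\end{pmatrix}=(ca,\;cx+vs),$$
where $e_*$ is the upper left idempotent, and $e_n,e_{mn}$ are viewed in the lower right corner. $T$ is a $k$-algebra. $B$ is a right $T$-module: acting first with $(a,x,s)$ and then with $(a',x',s')$ gives $(caa',\,cax'+cxs'+vss')$, which is the action of the product $(aa',\,ax'+xs',\,ss')$. As $cx\in X_\bullet$ and $X_\bullet S\subseteq X_\bullet$, $A$ is a submodule of $B$ with the structure of $e_*T$, and $B/A\cong V_\bullet/X_\bullet\cong D$ with $T$ acting through $T\to S$. Clearly $A\ne0$.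

**Step 4: $D$ is flat, and its Ext groups.** The right ideal $e_nT=e_nS$ has basis $e_{nl}$, $l\le n$. Left multiplication by $e_{n+1,n}$ is an embedding $e_nT\to e_{n+1}T$, $e_{nl}\mapsto e_{n+1,l}$. The maps $e_nT\to D$, $e_{nl}\mapsto\delta_l$, are $T$-linear, injective and compatible with these embeddings, and their images cover $D$. So $D\cong\varinjlim e_nT$ is a direct limit of projectives, hence flat, and $A\subseteq B$ is pure. The limit of a countable chain has the telescope resolution
$$0\to\bigoplus_ne_nT\to\bigoplus_ne_nT\to D\to0,$$
whose first map sends $p\in e_nT$ to $p-e_{n+1,n}p\in e_nT\oplus e_{n+1}T$. Let $N$ be a $T$-module. A homomorphism $\phi_n:e_nT\to N$ corresponds to $y_n=\phi_n(e_n)\in Ne_n$, and the composite of left multiplication by $e_{n+1,n}$ with $\phi_{n+1}$ sends $e_n$ to $\phi_{n+1}(e_{n+1,n})=y_{n+1}e_{n+1,n}$. Hence $\operatorname{Hom}_T(D,N)$ and $\operatorname{Ext}^1_T(D,N)$ are the kernel and the cokernel of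
$$\prod_nNe_n\to\prod_nNe_n,\qquad(y_n)_n\mapsto(y_n-y_{n+1}e_{n+1,n})_n,\tag{10}$$
and $\operatorname{Ext}^i_T(D,N)=0$ for $i\ge2$.

For $N=B$: $Be_n=V_n[n]$, and right multiplication by $e_{n+1,n}$ is the inclusion $V_{n+1}\subseteq V_n$. The kernel of (10) is $\bigcap V_n=0$. So $\operatorname{Hom}_T(D,B)=0$, and hence also $\operatorname{Hom}_T(D,A)=0$.

For $N=A$: $Ae_n=X_n[n]$, and (10) is the map $\Delta$ of Step 1. So $\operatorname{Ext}^1_T(D,A)\cong k$ as vector spaces.

**Step 5: $\operatorname{Ext}^i_T(B,A)=0$ for all $i\ge0$.** As $A=e_*T$ is projective, $\operatorname{Ext}^i_T(A,A)=0$ for $i\ge1$, and $\operatorname{Hom}_T(A,A)\cong e_*Te_*=k$, so $\operatorname{Hom}_T(A,A)=k\cdot\mathrm{id}$. With $\operatorname{Hom}_T(D,A)=0$, applying $\operatorname{Hom}_T(-,A)$ to $0\to A\to B\to D\to0$ gives (9). We claim $\partial(\mathrm{id})\ne0$. Otherwise $\mathrm{id}_A$ extends to a homomorphism $B\to A$, the sequence splits, and $D\ne0$ embeds in $B$, against $\operatorname{Hom}_T(D,B)=0$. So $\partial$ is a nonzero $k$-linear map between one-dimensional spaces, hence an isomorphism, and (9)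 gives $\operatorname{Hom}_T(B,A)=0=\operatorname{Ext}^1_T(B,A)$. For $i\ge2$, $\operatorname{Ext}^i_T(B,A)$ lies between $\operatorname{Ext}^i_T(D,A)=0$ and $\operatorname{Ext}^i_T(A,A)=0$, so it vanishes. $\square$

Theorems 1–3 together answer the question of Section 1: **no**. For every field $k$ there is a $k$-algebra, namely $R=T[\varepsilon]/(\varepsilon^2)$ with $T$ as in Theorem 3, and an AEC of the roots of Ext over $R$ that is not of the form $({}^{\perp_\infty}\mathcal D,\prec_{\mathcal D})$ for any class $\mathcal D$ of pure-injective modules.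

## 7. Single Ext conditions, Tor conditions, and the cotorsion pair

The same example excludes more general descriptions. Recall that $(\mathcal A,\mathcal B)$ is a *cotorsion pair* if $\mathcal A={}^\perp\mathcal B$ and $\mathcal B=\mathcal A^\perp$. It is *generated by a set* $\mathcal S'$ if $\mathcal B=\mathcal S'^\perp$; it is *hereditary* if $\operatorname{Ext}^i(A,B)=0$ for all $i\ge1$, $A\in\mathcal A$, $B\in\mathcal B$, equivalently, if $\mathcal A$ is closed under kernels of epimorphisms; it is *complete* if for each module $M$ there are exact sequences $0\to B\to A\to M\to0$ and $0\to M\to B'\to A'\to0$ with $A,A'\in\mathcal A$ and $B,B'\in\mathcal B$. By Eklof–Trlifaj, a cotorsion pair generated by a set is complete.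

**Theorem 4.** For every field $k$ there are a $k$-algebra $R$ and an AEC of the roots of Ext $(\mathcal A,\prec_{\mathcal C})$ over $R$ such that:

1. $\mathcal A$ is closed under arbitrary direct limits, direct summands, extensions, kernels of epimorphisms and cokernels of monomorphisms;
2. $(\mathcal A,\mathcal A^\perp)$ is a hereditary cotorsion pair generated by a set (hence complete), with $\mathcal A$ closed under direct limits;
3. $\mathcal A$ is closed neither under pure submodules nor under pure epimorphic images;
4. there is no family of pairs $(i_j,D_j)_{j\in J}$ ($J$ a set or a proper class) with $i_j\ge1$ and $D_j$ pure-injective such that $\mathcal A=\{M:\operatorname{Ext}^{i_j}_R(M,D_j)=0\ \forall j\in J\}$. In particular $\mathcal A$ is neither ${}^{\perp_\infty}\mathcal D$ nor ${}^{\perp}\mathcal D$ for a class $\mathcal D$ of pure-injectives;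
5. $\mathcal A$ is likewise not of the form $\{M:\operatorname{Tor}^R_{i_j}(M,N_j)=0\ \forall j\in J\}$ with $i_j\ge1$ and $N_j$ left $R$-modules.

Such examples arise over $T[\varepsilon]/(\varepsilon^2)$ for every ring $T$ that has a pure embedding $0\ne A\subseteq B$ with $\operatorname{Ext}^i_T(B,A)=0$ for all $i\ge0$.

*Proof.* Take $R$ and $\mathcal A$ from Theorems 1–3, and put $D=B/A$.

(1) is part of Theorem 1.

(2) By Step 5 in the proof of Theorem 1, $\mathcal A={}^\perp(\mathcal A^\perp)$ and $\mathcal A^\perp=\mathcal C=\mathcal S'^\perp$ for a set $\mathcal S'$. So $(\mathcal A,\mathcal A^\perp)$ is a cotorsion pair generated by a set, and it is complete. It is hereditary by closure under kernels of epimorphisms; it can also be seen directly from $\mathcal A={}^{\perp_\infty}\mathcal C$ and $\mathcal A^\perp=\mathcal C$. Closure under direct limits is in (1).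

(3) The sequence $0\to A\to B\to D\to0$ is pure exact over $R$ (Step 4 in the proof of Theorem 2), $B\in\mathcal A$, and $A,D\notin\mathcal A$.

(4) Lemma 1 holds in each single degree $i\ge1$. So for each $j$ the class $\{M:\operatorname{Ext}^{i_j}_R(M,D_j)=0\}$ is closed under pure submodules, and hence so is the intersection over all $j\in J$. This contradicts (3). The two special cases are the families of all pairs $(i,D)$ with $i\ge1$, $D\in\mathcal D$, and of all pairs $(1,D)$ with $D\in\mathcal D$.

(5) By (1) of Section 1, $\operatorname{Tor}_i^R(M,N)=0$ if and only if $\operatorname{Ext}^i_R(M,N^+)=0$, and $N^+$ is pure-injective. So a description by Tor would be one as in (4).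

For the last sentence, note that the arguments for (1)–(5) used only the hypotheses of Theorem 2. $\square$
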